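\title{Local hypercyclic rings have nil Jacobson radical}

\begin{abstract}
A ring is right hypercyclic if the injective hull of every cyclic right module is cyclic. We prove that the Jacobson radical of a local right hypercyclic ring is nil. Hence there is no local hypercyclic ring with non-nil radical, and every local hypercyclic ring is $q$-hypercyclic and left and right duo. The proof shows that such a ring is a self-injective chain ring whose radical is its only completely prime ideal, and then excludes a non-nil radical by a Baire category argument that plays left ideals against right ideals. We also classify local right hypercyclic rings and give a commutative example whose radical is nil but not nilpotent.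
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are associative with identity, modules are unital right modules, $J=J(R)$ is the Jacobson radical of $R$, and $E(M)$ is the injective hull of a module $M$. A ring $R$ is \emph{local} if $R/J$ is a division ring. It is \emph{(right) hypercyclic} if $E(M)$ is cyclic for every cyclic right module $M$.

Passing from $M$ to $E(M)$ makes linear equations solvable. If $a\in R$ and $m\in M$, and if $ar=0$ implies $mr=0$, then $ar\mapsto mr$ is a homomorphism $aR\to M$; it extends to a homomorphism $R\to E(M)$, and the image $y$ of $1$ solves $ya=m$. Hypercyclicity asks that one generator still suffice after all these solutions have been adjoined. The ring $\mathbb Z/p^n\mathbb Z$ is hypercyclic: it is injective as a module over itself, and $\mathbb Z/p^k\mathbb Z$ embeds in it as the essential submodule generated by $p^{n-k}$, so every nonzero hull is the ring itself. The power series ring $k[[x]]$ over a field is not hypercyclic, for a reason that is general. Let $R$ be local and suppose that some $a\in J$ satisfies $ar\neq0$ for all $r\ne0$. Then $ya=m$ is always solvable in an injective module $E$,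 so $EJ=E$, while a nonzero cyclic module $R/K$ has $(R/K)J=J/K\neq R/K$. Thus no nonzero injective module is cyclic. In a local hypercyclic ring, therefore, every element of the radical is a zero divisor, and it is natural to ask whether it must be nilpotent.

The same question decides how hypercyclic rings are related to a neighboring class. A module $M$ is \emph{quasi-injective} if every homomorphism from a submodule of $M$ into $M$ extends to an endomorphism of $M$; the \emph{quasi-injective hull} of $M$ is the smallest quasi-injective submodule of $E(M)$ that contains $M$; and $R$ is \emph{$q$-hypercyclic} if the quasi-injective hull of every cyclic right module is cyclic. Two results are known: a commutative hypercyclic ring is $q$-hypercyclic, and a local hypercyclic ring is $q$-hypercyclic if and only if $J$ is nil, that is, every element of $J$ is nilpotent. Against this background the survey \cite{survey} poses the following problem.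

\begin{quote}
\emph{Is there a local hypercyclic ring whose Jacobson radical is not nil?}
\end{quote}

The two known results together show that a commutative local hypercyclic ring has nil radical, so an example would have to be noncommutative, and one may guess that there is none. This is the case. A ring is \emph{right duo} (\emph{left duo}) if all its right (left) ideals are two-sided.

\begin{theorem}\label{thm:nil}
If $R$ is a local right hypercyclic ring, then $J$ is nil. Consequently $R$ is left and right duo.
\end{theorem}

\begin{corollary}\label{cor:q}
There is no local hypercyclic ring with non-nil radical. Every local hypercyclic ring is $q$-hypercyclic.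
\end{corollary}

The second statement of the corollary follows from Theorem~\ref{thm:nil} and the known result on local rings quoted above. The proof of Theorem~\ref{thm:nil} also yields a classification. A ring is a \emph{right chain ring} if its right ideals are totally ordered by inclusion; left chain rings are defined with left ideals.

\begin{theorem}\label{thm:class}
A local ring $R$ is right hypercyclic if and only if one of the following holds.
\begin{enumerate}
\item[(1)] $R$ is a left and right artinian, left and right chain ring.
\item[(2)] $R$ is a right chain ring, $R_R$ is injective, $S=\{y\in R: yJ=0\}$ is nonzero, $(R/S)_R$ is injective, and every right ideal has the form $tR$ or $tJ$ with $t\in R$.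
\end{enumerate}
In either case $J$ is nil. Here ``nil'' cannot be improved to ``nilpotent''.
\end{theorem}

The proof of Theorem~\ref{thm:nil} has three stages. First, $R$ is a self-injective left and right chain ring, and each proper right ideal is cut out by a single element (Section~\ref{sec:hulls}). Second, $J$ is the only ideal whose factor ring is a domain (Section~\ref{sec:prime}); this settles the commutative case, gives a list of all right ideals, and makes every two-sided ideal strictly below $J$ nilpotent (Section~\ref{sec:twosided}). What remains is a noncommutative possibility: a largest ideal $N$ strictly below $J$, with all non-nilpotent elements of $J$ outside it. The third stage (Section~\ref{sec:nil}) excludes it by finding a left ideal strictly above $N$ inside a right ideal strictly below $J$. Section~\ref{sec:test} works out a commutative ring in which the first two stages and the completeness used in the third can be seen by hand. Theorem~\ref{thm:class} is proved in Sections~\ref{sec:class} and~\ref{sec:hahn}.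

\section{Background}\label{sec:background}

\subsection*{Local rings} In a local ring $J$ is the set of non-units, it contains every proper one-sided ideal, and $1-j$ is a unit for $j\in J$. In particular,
\begin{equation}\label{eq:nak}
a\in aJ \ \text{ or } \ a\in Ja \quad\Longrightarrow\quad a=0 ,
\end{equation}
since $a=aj$ gives $a(1-j)=0$. ``Ideal'' means two-sided ideal. An ideal $P\neq R$ is \emph{completely prime} if $R/P$ is a domain, that is, if $ab\in P$ implies $a\in P$ or $b\in P$. The radical of a local ring is completely prime.

\subsection*{Injective modules} A module $E$ is \emph{injective} if every homomorphism from a submodule of a module $M$ into $E$ extends to $M$. By Baer's criterion it suffices to test this for $M=R$. A homomorphism $R\to E$ has the form $r\mapsto yr$; so $R_R$ is injective exactly when every homomorphism from a right ideal into $R$ is a left multiplication. A submodule is \emph{essential} if it meets every nonzero submodule in a nonzero element, and $E(M)$ is the injective module, unique up to isomorphism, that contains $M$ as an essential submodule. A nonzero module is \emph{uniform} if all its nonzero submodules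 are essential. We use two facts. A nonzero indecomposable injective module $E$ is uniform, because for a submodule $A\ne0$ the hull $E(A)$ is a direct summand of $E$ and hence equals $E$. And if $M\neq0$ embeds in a uniform injective module $E$, then $E(M)\cong E$.

\subsection*{Annihilators} For $X\subseteq R$ put $r(X)=\{y: Xy=0\}$ and $l(X)=\{y:yX=0\}$. Then $r(X)$ is a right ideal and $l(X)$ is a left ideal, and both are ideals when $X$ is an ideal. Both operations reverse inclusions, $l(aR)=l(a)$, $X\subseteq lr(X)$, and $rlr(X)=r(X)$.

\subsection*{Chain rings} A ring is a right chain ring as soon as its principal right ideals are comparable: if $a\in A\setminus B$, then each $b\in B$ has $a\notin bR$, so $b\in aR\subseteq A$. The following lemma contains the forms of comparability that we use.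

\begin{lemma}\label{lem:chain}
Let $R$ be a local right chain ring.
\begin{enumerate}
\item[(a)] If $A$ is a right ideal and $a\notin A$, then $A\subseteq aJ$.
\item[(b)] If $pd\neq0$ and $py\in pdR$, then $y\in dR$.
\item[(c)] If $A\neq0$ is a right ideal with $AJ=0$, then $A=aR\cong R/J$ and $r(a)=J$ for each $0\ne a\in A$, and $A$ is contained in every nonzero right ideal.
\end{enumerate}
The left-hand versions hold in a local left chain ring.
\end{lemma}

\begin{proof}
(a) As $aR\not\subseteq A$, we have $A\subseteq aR$. If $ar\in A$ with $r$ a unit, then $a\in A$.

(b) As $d\notin r(p)$, part (a) gives $r(p)\subseteq dR$. If $py=pdr$, then $y-dr\in r(p)\subseteq dR$.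

(c) The proper right ideal $r(a)$ contains $J$, so it equals $J$ and $aR\cong R/J$ is simple. If $b\in A\setminus aR$, then $aR\subseteq bJ=0$ by (a), which is false; so $A=aR$. A nonzero right ideal $B$ either contains $A$ or is contained in $A$, and in the second case $B=A$.
\end{proof}

\section{A test case}\label{sec:test}

The ring $k[[x]]$ fails to be hypercyclic because $x$ is not a zero divisor. The cheapest repair is to adjoin elements killed by the powers of $x$. The resulting ring comes close to being a counterexample to Theorem~\ref{thm:nil}, and the way it fails is the model for the general proof.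

Let $D=k[[x]]$ and $M=k((x))/D$, and let $R=D\oplus M$ with product $(d,m)(d',m')=(dd',dm'+d'm)$. This is a commutative ring in which $P=0\oplus M$ is a prime ideal with $P^2=0$ and $R/P\cong D$. Write $x$ for $(x,0)$ and $\varepsilon_n$ for $(0,x^{-n}+D)$, so that $\varepsilon_0=0$ and $x\varepsilon_{n+1}=\varepsilon_n$.

\emph{Ideals.} Since $(1,m)(1,-m)=(1,0)$ and $dM=M$ for $d\neq0$, an element $(d,m)$ with $d\ne0$ is $(d,0)$ times a unit and generates $x^nR=x^nD\oplus M$, where $n$ is the order of $d$. An element of $P$ generates some $\varepsilon_nR$. Every ideal is a union of principal ideals, so the ideals are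
\[
R\supset xR\supset x^2R\supset\cdots\supset P\supset\cdots\supset \varepsilon_2R\supset \varepsilon_1R\supset 0 .
\]
Thus $R$ is a local chain ring, and $J=xR$ is not nil. From the product formula, $r(x^n)=\varepsilon_nR$ and $r(\varepsilon_n)=x^nR$ for all $n\ge0$.

\emph{$R$ is self-injective.} Let $f\colon aR\to R$ be linear. Then $f(a)$ is killed by $r(a)$, and the annihilator of $r(a)$ is $aR$ by the two formulas above; so $f(a)=sa$ for some $s$. The only non-principal ideal is $P=\bigcup_n\varepsilon_nR$. For $f\colon P\to R$ write $f(\varepsilon_n)=s_n\varepsilon_n$, with $s_n\in D$ because $P^2=0$. Then $s_n\varepsilon_n=xf(\varepsilon_{n+1})=s_{n+1}\varepsilon_n$, so $s_{n+1}-s_n\in x^nD$. The $s_n$ converge in $k[[x]]$ to an $s$ with $s-s_n\in x^nD$, and $f$ is multiplication by $s$.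

\emph{$R$ is not hypercyclic.} Let $R/K$ be a nonzero injective module. If $K\neq0$, then $K\supseteq \varepsilon_1R=r(x)$, so $xr\mapsto r+K$ is a well-defined map $xR\to R/K$. An extension to $R$ sends $1$ to some $s+K$ with $sx+K=1+K$, and then $K$ contains the unit $1-sx$, which is absurd. So $K=0$. If $E(R/P)$ were cyclic, $R/P$ would therefore embed in $R$, and $P=r(w)$ for the image $w$ of $1$. But the annihilators of elements are the ideals $\varepsilon_nR$ and $x^nR$, and $P$ is not among them.

Three features carry over to the general case. A cyclic injective module $R/K$ has very small $K$, so the right ideal $I$ is determined by the one element $w$ that embeds $R/I$. A prime ideal strictly below $J$ is detected by the union of the annihilators of the elements of $J$ outside it, here $\bigcup_n r(x^n)=P$. And extending a map from an increasing union of principal ideals is the same as taking a limit modulo their annihilators; here completeness gave injectivity, and in Section~\ref{sec:nil} injectivity will give completeness.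

\section{Hulls of cyclic modules}\label{sec:hulls}

In Sections~\ref{sec:hulls}--\ref{sec:nil}, $R$ is a local right hypercyclic ring, unless a statement says otherwise. The hypothesis of hypercyclicity is used only in the next proposition.

\begin{proposition}\label{prop:basic}
\begin{enumerate}
\item[(a)] $R$ is a right chain ring.
\item[(b)] For every proper right ideal $I$ there are a right ideal $K$ and an element $w\notin K$ with
\[
E(R/I)\cong R/K,\qquad I=\{r\in R: wr\in K\},\qquad K=wI,\qquad K\subseteq r(J).
\]
\item[(c)] $R_R$ is injective.
\item[(d)] $lr(a)=Ra$ for all $a\in R$, and $R$ is a left chain ring.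
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $I$ be a proper right ideal, and let $E(R/I)\cong R/K$; here $K\neq R$. All proper submodules of $R/K$ lie in $J/K$, so two of them cannot have sum $R/K$, and $R/K$ is indecomposable. Being injective, it is uniform, and so is its submodule $R/I$. Let $A,B$ be proper right ideals and $I=A\cap B$. The submodules $A/I$ and $B/I$ of $R/I$ have zero intersection, so one of them is zero: $A\subseteq B$ or $B\subseteq A$.

(b) Let the embedding $R/I\to R/K$ send $1+I$ to $w+K$. Injectivity of this map says that $I=\{r:wr\in K\}$, and $w\notin K$ because $1\notin I$. By Lemma~\ref{lem:chain}(a), $K\subseteq wR$, so $K=w\{r:wr\in K\}=wI$. Let $a\in J$ and suppose that $r(a)\subseteq K$. Then $ar\mapsto r+K$ is a well-defined homomorphism $aR\to R/K$. It extends to $R$, say with $1\mapsto s+K$, and evaluating at $a$ gives $1-sa\in K$. But $1-sa$ is a unit and $K\ne R$. So $r(a)\not\subseteq K$, and $K\subseteq r(a)$ by (a). This holds for all $a\in J$, so $K\subseteq r(J)$.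

(c) For $I=0$, part (b) gives $K=w\cdot 0=0$, so $R\cong E(R)$ is injective.

(d) If $b\in lr(a)$, then $ar\mapsto br$ is a well-defined map $aR\to R$. By (c) it is left multiplication by some $s$, so $b=sa$. Hence $lr(a)=Ra$. For $a,b\in R$ the right ideals $r(a)$ and $r(b)$ are comparable, hence so are $lr(a)=Ra$ and $lr(b)=Rb$.
\end{proof}

The ring of Section~\ref{sec:test} satisfies (a), (c) and (d) and has non-nil radical. So these three properties do not suffice for Theorem~\ref{thm:nil}, and (b) has to be used further.

\section{The completely prime ideal, the socle, and the right ideals}\label{sec:prime}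

\begin{proposition}\label{prop:prime}
$J$ is the only completely prime ideal of $R$.
\end{proposition}

\begin{proof}
Let $P\neq J$ be completely prime; then $P\subsetneq J$. As in the test case, consider
\[
I=\bigcup_{a\in J\setminus P}r(a).
\]
It is a right ideal, as the union of a chain of right ideals, and $I\subseteq P$, because $ay=0$ with $a\notin P$ forces $y\in P$. The point of this choice is that the left annihilator of $I$ can be computed. By Proposition~\ref{prop:basic}(d),
\[
l(I)=\bigcap_{a\in J\setminus P}lr(a)=\bigcap_{a\in J\setminus P}Ra ,
\]
and we claim that this intersection is $P$. It contains $P$ by the left-hand version of Lemma~\ref{lem:chain}(a). If $y$ lies in the intersection and $y\notin P$, then $y\in J$ and $y^2\in J\setminus P$, so $y\in Ry^2\subseteq Jy$, and $y=0\in P$ by \eqref{eq:nak}, a contradiction. So $l(I)=P$.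

Take $w$ and $K=wI\subseteq r(J)$ as in Proposition~\ref{prop:basic}(b). From $JwI=JK=0$ we get $Jw\subseteq l(I)=P$. Fix $a\in J\setminus P$. Since $aw\in P$, we have $w\in P=l(I)$. Hence $K=wI=0$, so $w\ne0$ and $I=r(w)$, and $P=lr(w)=Rw$.

By Lemma~\ref{lem:chain}(a), $w=ar$ for some $r$, and $r\in P=Rw$ because $a\notin P$. So $w\in aRw\subseteq Jw$, and $w=0$ by \eqref{eq:nak}, a contradiction.
\end{proof}

\begin{remark}
If $R$ is commutative, the proof of Theorem~\ref{thm:nil} ends here: the nilpotent elements of a commutative ring form the intersection of all prime ideals, and this intersection is $J$. The usual proof of that description produces, for a non-nilpotent $a$, an ideal maximal among those that contain no power of $a$. Without commutativity it does not show that such an ideal is completely prime, and the rest of the proof deals with this gap.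
\end{remark}

Proposition~\ref{prop:basic}(b) confines $K$ to $r(J)$. To list the possible $K$ we need $r(J)$ to be small as a \emph{right} ideal, while its definition makes it small as a left ideal. Proposition~\ref{prop:prime} connects the two sides.

\begin{lemma}\label{lem:socle}
We have $l(J)=r(J)\neq0$. Denote this ideal by $S$. For each $0\neq z\in S$ we have $S=zR=Rz$ and $r(z)=l(z)=J$. The ideal $S$ is a minimal right ideal and is contained in every nonzero right ideal.
\end{lemma}

\begin{proof}
Let $0\neq z\in l(J)$. By Lemma~\ref{lem:chain}(c), $l(J)=zR$ and $r(z)=J$. Since $l(J)$ is an ideal, for each $a\in R$ there is $a'\in R$ with $az=za'$, and $a'$ is unique modulo $r(z)=J$. The map $a\mapsto a'+J$ is additive, sends $1$ to $1$, and is multiplicative because $abz=azb'=za'b'$. It is a ring homomorphism from $R$ to the division ring $R/J$ with kernel $l(z)$. So $l(z)$ is a completely prime ideal, $l(z)=J$ by Proposition~\ref{prop:prime}, and $z\in r(J)$.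

Conversely, let $0\ne z\in r(J)$. The left-hand version of Lemma~\ref{lem:chain}(c) gives $r(J)=Rz$ and $l(z)=J$. Writing $za=a'z$, we have $zab=a'zb=a'b'z$, so $a\mapsto a'+J$ is a ring homomorphism $R\to R/J$ with kernel $r(z)$. Hence $r(z)=J$ and $z\in l(J)$.

So $l(J)=r(J)=S$. If $S=0$, then Proposition~\ref{prop:basic}(b) with $I=J$ gives $K=0$, $w\neq0$ and $r(w)=J$; then $0\ne w\in l(J)=S$, a contradiction. The remaining statements are Lemma~\ref{lem:chain}(c) and its left-hand version.
\end{proof}

\begin{proposition}\label{prop:types}
Let $I$ be a proper right ideal, with $K$ and $w$ as in Proposition~\ref{prop:basic}(b). Then $K=0$ or $K=S$.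
\begin{enumerate}
\item[(i)] If $K=0$, then $w\neq0$, $I=r(w)$, and $I=tJ$ for some $t\in R$.
\item[(ii)] If $K=S$, then $w\notin S$, $I=r(Jw)$, and $I=tR$ for some $t\in R$.
\end{enumerate}
\end{proposition}

\begin{proof}
As $K\subseteq S$ and $S$ is a minimal right ideal, $K=0$ or $K=S$. The first description of $I$ in each case is $I=\{r:wr\in K\}$, since $wr\in S=r(J)$ means $Jwr=0$. In both cases $w\neq0$, so $S\subseteq wR$, and there is $t$ with $0\ne wt\in S$; then $S=wtR$ and $r(wt)=J$. By Lemma~\ref{lem:chain}(b), $wr\in S$ implies $r\in tR$, so $I\subseteq tR$ in both cases. In case (i), $ts\in I$ if and only if $wts=0$, that is, $s\in J$; so $I=tJ$. In case (ii), $wtR=S$ gives $tR\subseteq I$.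
\end{proof}

The operations $l$ and $r$ now turn out to be mutually inverse. This lets us move information from right ideals, which we have just listed, to left ideals.

\begin{proposition}\label{prop:double}
$rl(I)=I$ for every right ideal $I$, and $lr(L)=L$ for every left ideal $L$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:types} every proper right ideal is $r(X)$ for some $X$, and $R=r(0)$; so the first claim follows from $rlr(X)=r(X)$. Suppose that $a\in lr(L)\setminus L$. Then $L\subseteq Ja$ by the left-hand version of Lemma~\ref{lem:chain}(a), so $r(Ja)\subseteq r(L)$, and $r(L)\subseteq r(a)$ because $a\in lr(L)$. Thus $r(Ja)\subseteq r(a)$. But $a\ne0$, so $S\subseteq aR$ and there is $t$ with $0\neq at\in S$; this $t$ lies in $r(Ja)$ and not in $r(a)$.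
\end{proof}

\section{Two-sided ideals below the radical}\label{sec:twosided}

To exploit Proposition~\ref{prop:prime} we need ways to produce completely prime ideals. In a chain ring a non-nilpotent ideal produces one.

\begin{lemma}\label{lem:cp}
Let $R$ be a local left and right chain ring and $B\ne R$ an ideal.
\begin{enumerate}
\item[(a)] If $c^2\in B$ implies $c\in B$, then $B$ is completely prime.
\item[(b)] If $B=B^2\neq0$, then $B$ is completely prime.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $ab\in B$. Then $(ba)^2=b(ab)a\in B$, so $ba\in B$. Either $a=br$ or $b=ar$ for some $r$. In the first case $a^2=(ab)r\in B$, so $a\in B$. In the second case $b^2=(ba)r\in B$, so $b\in B$.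

(b) By (a) it suffices to exclude $c^2\in B$, $c\notin B$. In that case $B\subseteq cJ$ and $B\subseteq Jc$ by Lemma~\ref{lem:chain}(a). Then $c^2\in B\cdot B\subseteq cJ\cdot B\subseteq cB\subseteq c^2J$, so $c^2=0$ by \eqref{eq:nak}. Hence $B=B\cdot B\subseteq Jc\cdot cJ=0$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:nilp}
Every ideal $A$ of $R$ other than $R$ and $J$ is nilpotent.
\end{proposition}

\begin{proof}
We have $A\subsetneq J$. Suppose that $A$ is not nilpotent. If $A^n=A^{n+1}$ for some $n$, then $A^n=A^{2n}\neq0$ is completely prime by Lemma~\ref{lem:cp}(b) and is contained in $A\subsetneq J$, against Proposition~\ref{prop:prime}. So the powers $A^n$ decrease strictly. Let $B=\bigcap_nA^n$, and let $c\notin B$, say $c\notin A^n$. Then $A^n\subseteq Rc$ and $A^n\subseteq cR$, so $A^{2n}\subseteq Rc^2R$. If $c^2\in B$, then $A^{2n}\subseteq B\subseteq A^{2n+1}$, which is false. So $B$ is completely prime by Lemma~\ref{lem:cp}(a), and $B\subseteq A\subsetneq J$, against Proposition~\ref{prop:prime}.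
\end{proof}

\begin{remark}
If $R$ were known to be right duo, we would be done. For $0\ne a\in J$, either the ideal $aR$ differs from $J$ and is nilpotent, or $J=aR$, in which case $J^2=aJ\neq J$ by \eqref{eq:nak} and $J^2$ is nilpotent. In general the ideal $RaR$ can a priori be $J$ although $aR$ is much smaller, and Proposition~\ref{prop:nilp} says nothing about $J$ itself. In Theorem~\ref{thm:nil} the duo property is deduced from nilness, not the other way round.
\end{remark}

\section{The radical is nil}\label{sec:nil}

Until the end of the proof of nilness we assume, for a contradiction, that $J$ is \emph{not} nil. Let $N$ be the union of all ideals properly contained in $J$.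

\begin{lemma}\label{lem:N}
\begin{enumerate}
\item[(a)] $N$ is an ideal, $N\subsetneq J$, and every ideal not contained in $N$ equals $J$ or $R$.
\item[(b)] $J=J^2$, and no nonzero right ideal of the form $pJ$ is principal. In particular $J$ is not a principal right ideal.
\item[(c)] $S\subseteq N$.
\item[(d)] There are $a,b\notin N$ with $ab\in N$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $N$ is the union of a nonempty chain of ideals, each nilpotent by Proposition~\ref{prop:nilp}. So $N$ is a nil ideal and $N\neq J$. An ideal other than $J$ and $R$ is properly contained in $J$, hence contained in $N$.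

(b) If $J^2\neq J$, then $J^2$ is nilpotent, and so is $J$. Hence $J=J^2$. Suppose $0\ne pJ=yR$, and write $y=pd$ with $d\in J$. By Lemma~\ref{lem:chain}(b) every $j\in J$ lies in $dR$, so $J=dR$. Then $J=J^2=dJ$, so $d=0$ by \eqref{eq:nak}, and $y=0$.

(c) $S\neq R$ because $J\neq0$, and $S=J$ would give $J^2=0$. Now use (a).

(d) $N$ is not completely prime, by Proposition~\ref{prop:prime}.
\end{proof}

There is no ideal strictly between $N$ and $J$, and this can be tested with one-sided ideals:
\begin{equation}\label{eq:squeeze}
\text{if $U$ is a left ideal, $G$ is a right ideal, and $U\subseteq G\subsetneq J$, then $U\subseteq N$.}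
\end{equation}
Indeed, $UR$ is a two-sided ideal contained in $G$, so $U\subseteq UR\subseteq N$. The plan is to violate \eqref{eq:squeeze}. We construct left ideals $U_1\supseteq U_2\supseteq\cdots$ strictly above $N$ with intersection $N$, for which $J$ is complete, and we cover $J$ by countably many right ideals strictly below $J$ that are closed in the topology defined by the $U_n$. In a complete group, one member of a countable cover by closed subgroups must contain some $U_m$.

\subsection*{Countability} Both families are indexed by a countable generating set of $J$. It exists because, by Proposition~\ref{prop:types}, every non-principal proper right ideal has the form $pJ$ and therefore looks like $J$.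

\begin{lemma}\label{lem:count}
There are $j_1,j_2,\ldots\in J$ with $j_1R\subseteq j_2R\subseteq\cdots$ and $J=\bigcup_nj_nR$.
\end{lemma}

\begin{proof}
Choose $0\neq a_1\in J$ and, inductively, $a_{n+1}\in J\setminus a_nR$, which is possible as $J$ is not principal. Then $a_1R\subsetneq a_2R\subsetneq\cdots$. The union $L$ is a proper right ideal. It is not principal: a generator would lie in some $a_nR$, forcing $a_{n+1}\in a_nR$. By Proposition~\ref{prop:types}, $L=pJ$ for some $p$. Write $a_n=pj_n$ with $j_n\in J$. Since $pj_n\in pj_{n+1}R$, Lemma~\ref{lem:chain}(b) gives $j_n\in j_{n+1}R$. If $j\in J$, then $pj\in L$, so $pj\in pj_nR$ for some $n$, and $j\in j_nR$ by the same lemma.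
\end{proof}

\subsection*{The left ideals $U_n$} By Proposition~\ref{prop:double}, $N=lr(N)$, so writing $N$ as an intersection of larger left ideals amounts to writing $r(N)$ as a union of smaller right ideals. This requires $r(N)$ to be of type (i) in Proposition~\ref{prop:types}.

\begin{lemma}\label{lem:rN}
$r(N)=tJ\neq0$ for some $t\in R$.
\end{lemma}

\begin{proof}
The right ideal $r(N)$ is proper because $N\supseteq S\neq0$, and it contains $S$ because $NS\subseteq JS=0$. By Proposition~\ref{prop:types} it suffices to exclude $r(N)=r(Jw)$ with $w\notin S$. In that case $N=lr(N)=lr(Jw)=Jw$ by Proposition~\ref{prop:double}. If $w\in N=Jw$, then $w=0\in S$ by \eqref{eq:nak}. If $w$ is a unit, then $N=J$. If $w\in J\setminus N$, then $RwR=J$ by Lemma~\ref{lem:N}(a), and $J=J^2=JwR=NR=N$. Each case is contradictory.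
\end{proof}

Since $0\neq tJ=\bigcup_ntj_nR$ is an increasing union, we may drop finitely many $j_n$ and assume that $tj_n\neq0$ for all $n$. Put
\[
U_n=l(tj_n).
\]

\begin{lemma}\label{lem:U}
\begin{enumerate}
\item[(a)] The $U_n$ are left ideals, $J\supseteq U_1\supseteq U_2\supseteq\cdots$, $\bigcap_nU_n=N$, and $U_n\neq N$ for all $n$.
\item[(b)] (Completeness.) If $m_1<m_2<\cdots$ and $y_1+U_{m_1}\supseteq y_2+U_{m_2}\supseteq\cdots$ with $y_n\in R$, then some $y\in R$ lies in all these cosets.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each $U_n$ is a proper left ideal because $tj_n\neq0$, and $U_n=l(tj_nR)$ decreases as $tj_nR$ increases. Further $\bigcap_nU_n=l(tJ)=lr(N)=N$. If $U_n=N$, then $l(tj_nR)=l(tJ)$, and applying $r$ gives $tj_nR=tJ$ by Proposition~\ref{prop:double}. This contradicts Lemma~\ref{lem:N}(b).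

(b) For $k\ge n$ we have $y_k-y_n\in U_{m_n}$, so left multiplication by $y_k$ and by $y_n$ agree on $tj_{m_n}R$. Since $m_n\to\infty$, the right ideals $tj_{m_n}R$ increase to $tJ$. Hence there is a well-defined homomorphism $f\colon tJ\to R$ with $f(a)=y_na$ for $a\in tj_{m_n}R$. As $R_R$ is injective, $f$ is left multiplication by some $y$. Then $(y-y_n)tj_{m_n}=0$, that is, $y\in y_n+U_{m_n}$ for all $n$.
\end{proof}

\subsection*{The right ideals $G_c$} The right ideals $j_nR$ cover $J$, but nothing shows that they are closed. We enlarge them to right ideals defined by a left multiplication, which respects the left ideals $U_n$. For $c\notin N$ put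
\[
G_c=\{y\in R: cy\in N\}.
\]

\begin{lemma}\label{lem:G}
Let $c\notin N$.
\begin{enumerate}
\item[(a)] $G_c$ is a right ideal and $G_c\subsetneq J$.
\item[(b)] $U_m\not\subseteq G_c$ for all $m$.
\item[(c)] (Closedness.) If $y\notin G_c$, then $(y+U_m)\cap G_c=\emptyset$ for all large $m$.
\end{enumerate}
Moreover, every element of $J$ lies in $G_c$ for some $c\notin N$.
\end{lemma}

\begin{proof}
(a) $G_c$ is a right ideal because $N$ is, and $1\notin G_c$, so $G_c\subseteq J$. If $G_c=J$, then $cJ\subseteq N$, so $(RcR)J\subseteq N$. As $RcR\supseteq J$ by Lemma~\ref{lem:N}(a), this gives $J=J^2\subseteq N$, which is false.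

(b) If $U_m\subseteq G_c$, then $U_m\subseteq N$ by \eqref{eq:squeeze}. Also $N\subseteq U_m$, so $U_m=N$, against Lemma~\ref{lem:U}(a).

(c) As $cy\notin N=\bigcap_m U_m$, we have $cy\notin U_m$ for all large $m$. For such $m$, if $u\in U_m$ and $c(y+u)\in N$, then $cy\in N+cU_m\subseteq U_m$, a contradiction.

For the last statement let $Z=\bigcup_{c\notin N}G_c$. It contains $G_1=N$. We show that $Z$ is an ideal; this uses the left chain condition. It is closed under right multiplication, since each $G_c$ is. Let $y\in G_c$ and $y'\in G_{c'}$. One of $c,c'$ is a left multiple of the other, say $c'=uc$; then $c'y=u(cy)\in N$, so $y+y'\in G_{c'}$. Let $y\in G_c$ and $r\in R$. If $r=uc$, then $ry=u(cy)\in N\subseteq Z$. Otherwise $c=ur$ for some $u$; then $u\notin N$ because $c\notin N$, and $u(ry)=cy\in N$, so $ry\in G_u$. Thus $Z$ is an ideal. With $a,b$ as in Lemma~\ref{lem:N}(d) we have $b\in G_a\setminus N$, so $Z\not\subseteq N$, and $Z\supseteq J$ by Lemma~\ref{lem:N}(a).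
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:nil}]
Suppose that $J$ is not nil. For each $n$ choose $c_n\notin N$ with $j_n\in G_{c_n}$, and write $G_n=G_{c_n}$. As $G_n$ is a right ideal, $J=\bigcup_nj_nR\subseteq\bigcup_nG_n$. We now run the Baire category argument, which in this setting can be written out directly: we build an element of $J$ that avoids every $G_n$.

Put $y_0=0$ and $m_0=1$. Suppose that $y_{n-1}$ and $m_{n-1}$ are chosen. The coset $y_{n-1}+U_{m_{n-1}}$ is not contained in $G_n$, for otherwise differences of its elements would give $U_{m_{n-1}}\subseteq G_n$, against Lemma~\ref{lem:G}(b). Choose $y_n$ in this coset outside $G_n$, and by Lemma~\ref{lem:G}(c) choose $m_n>m_{n-1}$ with $(y_n+U_{m_n})\cap G_n=\emptyset$. Then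
\[
U_1\supseteq y_1+U_{m_1}\supseteq y_2+U_{m_2}\supseteq\cdots ,
\]
and Lemma~\ref{lem:U}(b) gives an element $y$ of all these cosets. It lies in $U_1\subseteq J$ and in no $G_n$, a contradiction. Hence $J$ is nil.

For the duo property it suffices to show $Ra=aR$ for all $a$. Suppose $ra\notin aR$. By Lemma~\ref{lem:chain}(a), $a=ras$ with $s\in J$. Iterating, $a=r^nas^n$ for all $n$, so $a=0$ since $s$ is nilpotent, and then $ra=0\in aR$. Suppose $ar\notin Ra$. The left-hand version gives $a=sar$ with $s\in J$, so $a=s^nar^n=0$ for large $n$, and $ar=0\in Ra$. Both cases are contradictory.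
\end{proof}

\section{Classification}\label{sec:class}

The two cases of Theorem~\ref{thm:class} correspond to $J\neq J^2$ and $J=J^2$. The first is governed by the following lemma.

\begin{lemma}\label{lem:uniserial}
Let $R$ be a local left and right chain ring with $J$ nil and $J\neq J^2$, and let $a\in J\setminus J^2$ with $a^n=0\neq a^{n-1}$. Then $J^i=a^iR=Ra^i$ for all $i\geq0$, the one-sided ideals of $R$ are $J^0,J^1,\ldots,J^n=0$, and $r(a^i)=l(a^i)=J^{n-i}$ for $0\le i\le n$.
\end{lemma}

\begin{proof}
If $b\in J\setminus aR$, then $a\in bJ\subseteq J^2$ by Lemma~\ref{lem:chain}(a), which is false. So $J=aR$, and $J=Ra$ by the left-hand version. Inductively $J^{i+1}=a^iR\cdot Ra\subseteq a^i\cdot aR\subseteq J^{i+1}$ and $J^{i+1}=aR\cdot Ra^i\subseteq Ra\cdot a^{i}\subseteq J^{i+1}$. So $J^n=0$. Let $y\neq0$ and let $k<n$ be maximal with $y\in J^k$. Then $y=a^ku=u'a^k$, where $u,u'\notin J$ by maximality. Thus $yR=J^k=Ry$, and every one-sided ideal, being a union of principal ones, is some $J^k$. Finally $a^iy=a^{i+k}u$ and $ya^i=u'a^{k+i}$ vanish exactly when $k\geq n-i$.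
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}: necessity]
Let $R$ be local and right hypercyclic. Then $R$ is a left and right chain ring, and $J$ is nil by Theorem~\ref{thm:nil}. If $J=0$, then $R$ is a division ring and (1) holds. If $J\neq J^2$, then $R$ has finitely many one-sided ideals by Lemma~\ref{lem:uniserial}, and (1) holds.

Let $J=J^2\neq0$. By Proposition~\ref{prop:basic}, Lemma~\ref{lem:socle} and Proposition~\ref{prop:types}, all of (2) holds except possibly the injectivity of $R/S$. As $J\ne0$, the right ideal $S$ is proper, and Proposition~\ref{prop:types} applies to $I=S$. In case (i), $S=r(w)$ with $w\neq0$, so $Rw=lr(w)=l(S)=J$; then $Rw=J^2=Jw$, and $w=0$ by \eqref{eq:nak}, a contradiction. So case (ii) holds, and $R/S\cong E(R/S)$ is injective.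
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}: sufficiency]
Every cyclic module is $R/I$ for a right ideal $I$, and we may assume $I\neq R$.

Assume (1). If $J=0$, then $I=0$ and $R_R$ is injective by Baer's criterion. Let $J\neq0$. The radical of an artinian ring is nilpotent, so $J\neq J^2$, and Lemma~\ref{lem:uniserial} applies. If $f\colon a^iR\to R$ is linear, then $f(a^i)$ is killed on the right by $r(a^i)=a^{n-i}R$, so $f(a^i)\in l(a^{n-i})=Ra^i$, and $f$ is a left multiplication. Thus $R_R$ is injective, and it is uniform by the chain condition. For $1\leq k\le n$ we have $R/J^k=R/r(a^{n-k})\cong a^{n-k}R\neq0$, so $E(R/J^k)\cong R$.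

Assume (2), and fix $0\neq z\in S$. By Lemma~\ref{lem:chain}(c), $S=zR\cong R/J$ and $r(z)=J$. Since $R_R$ is injective and uniform, $E(R/J)\cong R$. All nonzero factor modules of $R$ are uniform by the chain condition. If $I=0$, then $E(R/I)=R$.

Let $I=tJ\neq0$. By \eqref{eq:nak}, $t\notin tJ$, so $tR/tJ$ is a nonzero factor module of the simple module $R/J$, and $tR/tJ\cong R/J$. It is essential in $R/I$, so $E(R/I)\cong E(R/J)\cong R$.

Let $I=tR$ with $0\neq t\in J$. As $r(t)\subseteq J=r(z)$, the map $tr\mapsto zr$ is well defined on $tR$, and by injectivity of $R_R$ there is $w$ with $wt=z$. Then $wtR=S$. If $r\notin tR$, then $t=rj$ with $j\in J$ by Lemma~\ref{lem:chain}(a), and $(wr)j=z\neq0$ shows that $wr\notin S$. So $r\mapsto wr+S$ has kernel $tR$ and embeds $R/I\ne0$ in the uniform injective module $R/S$. Hence $E(R/I)\cong R/S$.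

All these hulls are cyclic, so $R$ is right hypercyclic, and $J$ is nil by Theorem~\ref{thm:nil}.
\end{proof}

\begin{remark}
A division ring satisfies both (1) and (2), and there is no other overlap. If (1) holds and $J\ne0$, then $n\ge2$ and $S=J^{n-1}$, so $R/S$ has composition length $n-1$ while its hull $R$ has length $n$; thus $R/S$ is not injective. The ring of Section~\ref{sec:test} satisfies the first three conditions of (2), with $S=\varepsilon_1R$, and fails the last two: $R/S$ is not injective, and $P$ is not principal whereas all ideals $tR$ and $tJ=txR$ are.
\end{remark}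

\section{A nil radical that is not nilpotent}\label{sec:hahn}

By the last section, a local hypercyclic ring with non-nilpotent radical has $J=J^2\ne0$ and only right ideals of the forms $tR$ and $tJ$. This suggests truncating a valuation ring with value group $\mathbb R$, where every cut is of the form ``$\geq c$'' or ``$>c$''.

Let $k$ be a field and let $V$ be the set of formal sums $y=\sum_ey_ex^e$ with $y_e\in k$, $e\in\mathbb R_{\geq0}$, whose support $\{e:y_e\neq0\}$ is well ordered. With the usual sum and product of series, $V$ is a commutative ring. Let $v(y)$ be the least element of the support of $y$, and $v(0)=\infty$; then $v(yy')=v(y)+v(y')$ and $v(y+y')\ge\min\{v(y),v(y')\}$. If $v(y)>0$, the series $\sum_ny^n$ defines an element of $V$, since only the terms with $nv(y)\leq e$ contribute to exponents up to $e$, and it is inverse to $1-y$. So the elements with $v=0$ are units, every $y\ne0$ is $x^{v(y)}$ times a unit, and $y$ divides $y'$ if and only if $v(y)\le v(y')$. We write $\{v>c\}$ for $\{y\in V:v(y)>c\}$ and $\{v\ge c\}$ for $\{y\in V:v(y)\geq c\}$. Let $\mathfrak m=\{v>0\}$ and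
\[
R=V/x\mathfrak m=V/\{v>1\}.
\]

\begin{proposition}\label{prop:hahn}
$R$ is a commutative local hypercyclic ring whose radical is nil but not nilpotent.
\end{proposition}

\begin{proof}
The ring $R$ is local with radical $J=\mathfrak m/x\mathfrak m\neq0$. If $0<v(y)=\gamma<\infty$, then $v(y^n)>1$ for $n>1/\gamma$, and $y$ is $x^{\gamma/2}x^{\gamma/2}$ times a unit. So $J$ is nil and $J=J^2\ne0$ is not nilpotent. We verify condition (2) of Theorem~\ref{thm:class}.

\emph{Ideals.} A nonzero ideal of $V$ contains, with each $y$, all $y'$ with $v(y')\geq v(y)$. So it is $\{v\geq c\}$ or $\{v>c\}$, where $c$ is the infimum of $v$ on it, and it contains $\{v>1\}$ exactly when $c\leq1$. Thus the ideals of $R$ are $x^cR$ and $x^cJ$ with $0\le c\leq1$, and they form a chain. The class of $y$ lies in $S$ if and only if $v(y)+\epsilon>1$ for all $\epsilon>0$, that is, $v(y)\ge1$. So $S=xV/x\mathfrak m\neq0$ and $R/S=V/\{v\geq1\}$.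

\emph{Injectivity.} Let $M=V/\mathfrak a$ with $\mathfrak a=\{v>1\}$ or $\mathfrak a=\{v\geq1\}$; these are the modules $R$ and $R/S$. Let $L\ne0$ be an ideal of $R$ and $f\colon L\to M$ linear. By Baer's criterion we must find $s\in V$ with $f(y)=sy+\mathfrak a$ for all $y\in L$.

First let $x^\gamma\in L$ with $0\le\gamma\leq1$, and let $f(x^\gamma)=b+\mathfrak a$. We claim that $f(x^\gamma)=sx^\gamma+\mathfrak a$ for some $s\in V$. If $b\in\mathfrak a$, take $s=0$. Let $b\notin\mathfrak a$, so $v(b)\le1$. For each real $\delta>1-\gamma$ we have $x^\gamma x^\delta=0$ in $R$, so $bx^\delta\in\mathfrak a$ and $v(b)+\delta\geq1$. Hence $v(b)\geq\gamma$, and $x^\gamma$ divides $b$. This settles the case of principal $L$.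

Otherwise $L=x^cJ$ with $0\le c<1$. Choose $1\ge\gamma_1>\gamma_2>\cdots$ with limit $c$, so that $L=\bigcup_nx^{\gamma_n}R$, and write $f(x^{\gamma_n})=s_nx^{\gamma_n}+\mathfrak a$. For $m\geq n$, multiplying the $m$th equation by $x^{\gamma_n-\gamma_m}$ gives
\begin{equation}\label{eq:glue}
f(x^{\gamma_n})=s_mx^{\gamma_n}+\mathfrak a .
\end{equation}
So $(s_m-s_n)x^{\gamma_n}\in\mathfrak a$ and $v(s_m-s_n)\geq1-\gamma_n$: the series $s_m$ and $s_n$ have the same coefficients at exponents $e<1-\gamma_n$. Define $s$ as follows: for $e<1-c$, its coefficient at $e$ is that of $s_n$ for any $n$ with $e<1-\gamma_n$, and all other coefficients are $0$. The support of $s$ is well ordered. Indeed, if $T$ is a nonempty subset of it, pick $e\in T$ and $n$ with $e<1-\gamma_n$; then $T\cap[0,e]$ lies in the support of $s_n$, and its least element is the least element of $T$. So $s\in V$. For $m>n$ we have $v(s-s_m)\geq1-\gamma_m>1-\gamma_n$, so $(s-s_m)x^{\gamma_n}\in\{v>1\}\subseteq\mathfrak a$, and \eqref{eq:glue} gives $f(x^{\gamma_n})=sx^{\gamma_n}+\mathfrak a$ for all $n$. Hence $f$ is multiplication by $s$.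
\end{proof}

Proposition~\ref{prop:hahn} proves the last assertion of Theorem~\ref{thm:class}. In this ring both types of Proposition~\ref{prop:types} occur, with the same element $w=x^{1-c}$: multiplication by $w$ embeds $R/x^cJ$ in $R$ for $0\leq c\le 1$, because $v(wy)>1$ means $v(y)>c$, and it embeds $R/x^cR$ in $R/S$ for $0<c\leq1$, because $v(wy)\ge1$ means $v(y)\geq c$.

\begin{thebibliography}{1}

\bibitem{survey}
\emph{Rings Characterized By Their Cyclic Modules And Right Ideals: A Survey-I},
\texttt{http://math.slu.edu/\textasciitilde{}srivastava/JainSrivastavaSurveyNew1.pdf}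

\end{thebibliography}
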